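# The Randić index is at least the average distance

## 1. The inequality $R(G)\ge \overline l(G)$

**Theorem 1.** Let $G=(V,E)$ be a connected graph on $n\ge 2$ vertices. Let
$$R(G)=\sum_{uv\in E}\frac1{\sqrt{d(u)d(v)}}$$
be its Randić index, where $d(u)$ is the degree of $u$ in $G$, and let $\overline l(G)$ be the average distance, that is, the mean of $d_G(u,v)$ over all $\binom n2$ unordered pairs of distinct vertices. Then
$$R(G)\ge \overline l(G),$$
with equality if and only if $G=K_2$.

Graphs are finite and simple. The inequality is posed as a conjecture, to be proved or disproved; the source given for the problem is "MATCH Communications in Mathematical and in Computer Chemistry", http://match.pmf.kg.ac.rs/electronic_versions/Match59/n1/match59n1_127-156.pdf. These notes prove that it is true.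

The left side is local. Each edge $uv$ has a weight $1/\sqrt{d(u)d(v)}$, which is large when both ends have small degree, and $R$ adds these weights. The right side is global: it looks at all pairs. A graph with large distances must have many edges of fairly large weight, and the theorem makes this quantitative with constant exactly $1$.

Take as an example the *net*, a triangle with one pendant vertex attached to each corner. The corners have degree 3. The triangle edges weigh $\frac13$ each and the pendant edges $\frac1{\sqrt3}$ each, so $R=1+\sqrt3=2.732\ldots$. Among the 15 pairs, six are at distance 1, six at distance 2 and three at distance 3, so $\overline l=\frac{6+12+9}{15}=1.8$.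

## 2. Complete graphs, cycles, stars and paths

For $K_n$ every edge weighs $\frac1{n-1}$, so $R(K_n)=\binom n2\frac1{n-1}=\frac n2$, while $\overline l(K_n)=1$. Equality holds only for $n=2$.

For the cycle $C_n$, $n\ge3$, every edge weighs $\frac12$, so $R(C_n)=\frac n2$. All distances are at most $\frac n2$ and adjacent vertices are at distance $1<\frac n2$, so $\overline l(C_n)<\frac n2$.

For the star $K_{1,k}$ every edge weighs $\frac1{\sqrt k}$, so $R=\sqrt k$. There are $k$ pairs at distance 1 and $\binom k2$ at distance 2, so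
$$\overline l(K_{1,k})=\frac{k+k(k-1)}{\binom{k+1}2}=\frac{2k}{k+1}\le\sqrt k ,$$
because $k+1\ge2\sqrt k$; equality holds only for $k=1$.

For the path $P_n$, $n\ge3$, the two end edges weigh $\frac1{\sqrt2}$ and the others $\frac12$, so $R(P_n)=\sqrt2+\frac{n-3}2$. The sum of distances is $\sum_{i=1}^{n-1}i(n-i)=\binom{n+1}3$, so $\overline l(P_n)=\frac{n+1}3$. The difference is $\frac n6+\sqrt2-\frac{11}6$, which is about $0.081$ at $n=3$ and grows. The inequality is therefore fairly tight on small trees.

## 3. Deleting an edge or a leaf, and the obstruction at the net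

**Notation.** We write $d_x$ for the degree of $x$ in $G$ and put
$$g_x=d_x^{-1/2},\qquad S_x=\sum_{y\sim x}g_y,\qquad w_x=g_xS_x .$$
The edge $xy$ has *weight* $g_xg_y$, so $w_x$ is the total weight of the edges at $x$. For $k\ge2$ put $\varphi_k=\sqrt{\frac k{k-1}}-1$ and $\theta_k=(k-1)\varphi_k$. When a vertex $x$ of degree $d_x\ge2$ loses one edge, $g_x$ grows by
$$\delta_x:=(d_x-1)^{-1/2}-d_x^{-1/2}=\varphi_{d_x}g_x .$$

Multiplying numerator and denominator of $\varphi_k=\frac{\sqrt k-\sqrt{k-1}}{\sqrt{k-1}}$ by $\sqrt k+\sqrt{k-1}$ gives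
$$\varphi_k=\frac1{\sqrt{k(k-1)}+k-1},\qquad \frac1{2k}\le\varphi_k\le\frac1{2(k-1)}. \tag{1}$$
Write $\sigma=\sqrt{k/(k-1)}>1$. Then by (1) $\theta_k=\frac1{1+\sigma}$, and $1-2\theta_k=\frac{\sigma-1}{1+\sigma}=\varphi_k\theta_k$. So
$$\theta_k<\tfrac12,\quad \theta_k\text{ increases with }k,\qquad (k-1)\varphi_k^2=1-2\theta_k. \tag{2}$$
The values we need are $\varphi_3=.22474$, $\varphi_4=.15470$, $\varphi_5=.11803$, $\varphi_6=.09545$, $\varphi_7=.08012$, $\theta_4=.4641$. Decimals are rounded throughout; every numerical comparison has a margin larger than the rounding, except one that is marked as exact.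

**Edge deletion.** Let $xy$ be an edge with $d_x,d_y\ge2$. Deleting it removes its weight, and each other edge $xv$ gains $\delta_xg_v$, each other edge $yv$ gains $\delta_yg_v$. Hence
$$R(G)-R(G-xy)=g_xg_y-(S_x-g_y)\delta_x-(S_y-g_x)\delta_y. \tag{3}$$
Suppose $xy$ is at least as heavy as every edge adjacent to it. Then every neighbor $v$ of $x$ has $g_v\le g_y$, so $(S_x-g_y)\delta_x\le(d_x-1)g_y\varphi_{d_x}g_x=\theta_{d_x}g_xg_y<\frac12g_xg_y$, and likewise at $y$. Therefore
$$R(G-xy)<R(G)\quad\text{if }d_x,d_y\ge2\text{ and no edge adjacent to }xy\text{ is heavier than }xy. \tag{4}$$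

**Leaf deletion.** A *leaf* is a vertex of degree 1. Let $v$ be a leaf at $u$ with $d_u\ge2$. The edge $uv$ of weight $g_u$ disappears, and the remaining edges at $u$ gain $(S_u-1)\delta_u$ in total. Since $S_u-1\le d_u-1$,
$$R(G)-R(G-v)=g_u-(S_u-1)\delta_u\ge g_u(1-\theta_{d_u})>0. \tag{5}$$

Deleting an edge that is not a bridge can only increase distances. So the first plan is: delete non-bridge edges that do not increase $R$ until a tree is left, and treat trees by hand. In a graph without leaves, (4) shows that a heaviest edge can be removed without increasing $R$ (if it is not a bridge). The plan stops at the net. There the heaviest edges are the pendant ones, which are bridges. The only deletable edges are the triangle edges, each of weight $\frac13$ and adjacent to pendant edges of weight $\frac1{\sqrt3}$, so (4) does not apply. And the conclusion fails: deleting a triangle edge leaves a tree whose edges weigh $\frac1{\sqrt2},\frac1{\sqrt2},\frac1{\sqrt6},\frac1{\sqrt6},\frac1{\sqrt3}$, so $R$ rises from $2.732$ to $2.808$.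 Every edge deletion that keeps the net connected goes the wrong way.

One can try to delete vertices instead. Then the uniform average is awkward. When $z$ disappears, its share of the average has to be spread evenly over all remaining vertices, near or far. It would be better to move the share of $z$ to a neighbor of $z$, because this changes each of its distances by at most 1. That requires non-uniform weights on the vertices.

## 4. The weighted functional $f$ and Theorem 2

**Definition.** For a connected graph $G$ and a probability distribution $p$ on $V(G)$ put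
$$\mathrm{val}_G(p)=\sum_{x,y\in V}p_xp_y\,d_G(x,y)\ \ (\text{ordered pairs}),\qquad f(G)=\max_p\mathrm{val}_G(p).$$
The maximum exists since $\mathrm{val}_G$ is continuous on a compact simplex. For a set $A$ of vertices, $p(A)$ is its total mass.

Some examples. On $K_n$, $\mathrm{val}(p)=1-\sum p_x^2$, so $f(K_n)=1-\frac1n$. On $P_n$, each edge $e$ splits the path into parts of mass $\alpha_e$ and $1-\alpha_e$, and $d(x,y)$ counts the edges separating $x$ from $y$. So $\mathrm{val}(p)=\sum_e2\alpha_e(1-\alpha_e)\le\frac{n-1}2$, with equality for two atoms of mass $\frac12$ at the ends; thus $f(P_n)=\frac{n-1}2$, and $R(P_n)-f(P_n)=\sqrt2-1$ for all $n\ge3$. For every connected graph with at least two vertices, $f\ge\frac12$ (two adjacent atoms of mass $\frac12$).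

On the star $K_{1,k}$ with total leaf mass $s$ and leaf masses $p_i$, the value is $2s(1-s)+2(s^2-\sum p_i^2)\le2s(1-s)+2s^2(1-\frac1k)=2s-\frac{2s^2}k$, with equality for equal leaf masses. Maximizing over $s\in[0,1]$ gives $s=\frac12$ for $k=1$ and $s=1$ for $k\ge2$. With the convention $f(K_{1,0})=0$ for a single vertex,
$$f(K_{1,0})=0,\qquad f(K_{1,1})=\tfrac12,\qquad f(K_{1,k})=2-\tfrac2k\ (k\ge2). \tag{6}$$

Put $c:=\sqrt3-\frac43=0.39871\ldots$

**Theorem 2.** For every connected graph $G$ with at least two vertices, $R(G)\ge f(G)+c$. (Equality holds for $K_{1,3}$.)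

**Stars satisfy Theorem 2.** This step is the base case, and it shows where $c$ comes from. For $k=1$ the difference $R-f$ is $1-\frac12=.5$. For $k\ge2$ it is $\sqrt k+\frac2k-2$, which is $.414$ at $k=2$ and exactly $\sqrt3-\frac43=c$ at $k=3$. Its derivative $\frac1{2\sqrt k}-\frac2{k^2}$ is positive when $k^{3/2}>4$, so it increases for $k\ge3$. So Theorem 2 holds for stars, with equality for $K_{1,3}$.

**Theorem 2 implies Theorem 1.** The purpose of this step is to pass from optimal weights back to uniform ones; the constant $c$ pays for the loss. With uniform $p$ the value is $\frac{2}{n^2}\sum_{\{x,y\}}d(x,y)=\frac{n-1}n\overline l(G)$. So Theorem 2 gives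
$$R(G)\ge\overline l(G)+c-\frac{\overline l(G)}n,\qquad\text{hence } R(G)>\overline l(G)\text{ whenever }\overline l(G)<cn. \tag{7}$$

Next we bound $W(G)=\sum_{\{x,y\}}d(x,y)$ by $\binom{n+1}3$, with equality only for $P_n$. Passing to a spanning tree does not decrease $W$. In a tree on $n$ vertices with a leaf $v$, the distances from $v$ take all values $1,\dots,\mathrm{ecc}(v)$, where $\mathrm{ecc}(v)$ is the largest distance from $v$. So the $i$-th smallest of the $n-1$ distances is at most $i$, and $\sum_yd(v,y)\le1+\dots+(n-1)=\binom n2$, with equality only if $\mathrm{ecc}(v)=n-1$, that is, the tree is a path. Removing $v$ changes no other distance, so by induction (starting from $W=1$ at $n=2$) $W\le\binom n3+\binom n2=\binom{n+1}3$, with equality only for a path. If a spanning tree of $G$ is a path and $G$ has a further edge, its ends are closer in $G$, so $W(G)$ is strictly smaller. This proves the bound.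

Hence $\overline l\le\binom{n+1}3/\binom n2=\frac{n+1}3$. We have $\frac{n+1}3<cn$ iff $n>\frac1{3c-1}=5.09\ldots$, so (7) settles $n\ge6$. For $n=3,4,5$ and $G\ne P_n$ we have $W\le\binom{n+1}3-1$, so $\overline l\le1,\ 1.5,\ 1.9$ respectively, less than $cn>1.196,\ 1.594,\ 1.993$. For $P_3,P_4,P_5$ we have $R=1.414..,\ 1.914..,\ 2.414..$, larger than $\overline l=\frac43,\frac53,2$. For $n=2$, $R=\overline l=1$. So Theorem 1 follows, with equality only for $K_2$.

The rest proves Theorem 2. The constant $c$ will help in the induction: when $G$ is split into two smaller graphs, the constant is gained twice.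

## 5. The core of a minimal counterexample

Call $G'$ *smaller* than $G$ if it has fewer vertices, or equally many vertices and fewer edges. Suppose Theorem 2 is false and let $G$ be a smallest counterexample, so
$$R(G)<f(G)+c, \tag{8}$$
and every smaller connected graph $G'$ with at least two vertices has $R(G')\ge f(G')+c$. Fix an optimal $p$ for $G$. By Section 4, $G$ is not a star.

We use standard vocabulary. A *bridge* is an edge whose removal disconnects the graph; an edge is *pendant* if one end is a leaf. A *cut vertex* is a vertex whose removal disconnects. A *block* is a maximal connected subgraph without a cut vertex of its own. In a bridgeless connected graph with at least two vertices each block is 2-connected with at least 3 vertices. If there is a cut vertex, there are at least two *end blocks*, that is, blocks containing exactly one cut vertex; a vertex that is not a cut vertex lies in only one block, which also contains all its neighbors. For example, two triangles sharing a vertex $z$ have cut vertex $z$ and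 two end blocks.

**Lemma 3 (rescaling).** Let $h(s)=2ts(1-s)+qs^2$ with $t>0$, $q\ge0$, and let $0\le\beta\le\frac12$. Then $h(\frac12)-h(\beta)\ge2t(\frac12-\beta)^2$.

*Proof.* Since $h(s)=2ts-(2t-q)s^2$,
$$h(\tfrac12)-h(\beta)=(\tfrac12-\beta)\bigl[2t-(2t-q)(\tfrac12+\beta)\bigr]\ge(\tfrac12-\beta)\cdot2t(\tfrac12-\beta).\qquad\square$$

**Lemma 4.** Every bridge of $G$ is pendant.

*Proof.* The purpose is to split $G$ at a bridge and use the constant $c$ twice. Let $uv$ be a bridge with sides $V_1\ni u$, $V_2\ni v$ and suppose $|V_1|,|V_2|\ge2$. Let $a=d_u\ge2$, $b=d_v\ge2$, $\alpha=p(V_1)$, $\beta=p(V_2)$.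

If $a=b=2$, contract $uv$. The other edge at $u$ and the other edge at $v$ keep their weights, since the new vertex has degree 2, so $R$ drops by exactly $\frac12$. Distances across the bridge drop by 1 and all others are unchanged, so carrying $p$ over shows that $f$ drops by at most $2\alpha\beta\le\frac12$. For the contracted graph $G'$ this gives $R(G)=R(G')+\frac12\ge f(G')+c+\frac12\ge f(G)+c$, against (8).

Otherwise put $G_1'=G[V_1\cup\{v\}]$ and $G_2'=G[V_2\cup\{u\}]$. Both are smaller than $G$. We claim
$$f(G_1')+f(G_2')\ge f(G)+\tfrac12. \tag{9}$$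
By symmetry let $\beta\le\frac12$. If $\beta=0$, then $p$ lives on $V_1$, so $f(G_1')\ge f(G)$, and $f(G_2')\ge\frac12$. Let $\beta>0$. In $G_1'$ keep $p$ on $V_1$ and put mass $\beta$ on $v$; in $G_2'$ keep $p$ on $V_2$ and put mass $\alpha$ on $u$. For $x\in V_1$, $y\in V_2$ we have $d(x,y)=d(x,u)+1+d(v,y)=d(x,v)+d(u,y)-1$. The cross terms of $\mathrm{val}_G(p)$ are therefore $2\beta\sum_{x\in V_1}p_xd(x,v)+2\alpha\sum_{y\in V_2}p_yd(u,y)-2\alpha\beta$, so the two new values sum to exactly $f(G)+2\alpha\beta$. Now in $G_2'$ rescale the $V_2$-part to total mass $s$ and give $u$ mass $1-s$. The value is $h(s)=2ts(1-s)+qs^2$, where $t\ge1$ is the mean distance from $u$ to $V_2$ and $q\ge0$ the mean distance inside $V_2$, both with respect to $p/\beta$. At $s=\beta$ this is the value above. By Lemma 3, taking $s=\frac12$ gains at least $2(\frac12-\beta)^2=\frac12-2\beta(1-\beta)=\frac12-2\alpha\beta$. This proves (9).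

In $G_1'$ the edge $uv$ weighs $\frac1{\sqrt a}$ and in $G_2'$ it weighs $\frac1{\sqrt b}$; all other edges keep their weight. So
$$R(G)=R(G_1')+R(G_2')-\tfrac1{\sqrt a}-\tfrac1{\sqrt b}+\tfrac1{\sqrt{ab}}=R(G_1')+R(G_2')-1+\bigl(1-\tfrac1{\sqrt a}\bigr)\bigl(1-\tfrac1{\sqrt b}\bigr).$$
As $a,b\ge2$ are not both 2, the product is at least $(1-\frac1{\sqrt2})(1-\frac1{\sqrt3})=.1237\ldots$. With minimality and (9), $R(G)\ge f(G)+\frac12+2c-1+.1237>f(G)+c$, because $.1237>\frac12-c=.1012\ldots$. This contradicts (8). $\square$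

If $G$ were a tree, all its edges would be pendant; then no two non-leaves are adjacent, so $G$ would be a star. Hence $G$ has a cycle.

**Definition.** The *core* $H$ is $G$ minus its leaves; $n_H$ is its number of vertices. For $x\in H$, $\ell_x$ is the number of leaves at $x$ and $c_x=d_x-\ell_x$ the number of its core neighbors. A core vertex $x$ is a *support* if $\ell_x\ge1$, otherwise a *nonsupport*. A *core edge* is an edge of $H$.

In the net, $H=K_3$ and all three core vertices are supports with $\ell_x=1$, $c_x=2$. In general $H$ is connected and contains the cycles of $G$, so $n_H\ge3$. A bridge of $H$ would be a bridge of $G$ with no leaf as an end, so by Lemma 4 the core is bridgeless. Hence $c_x\ge2$ and $\ell_x\le d_x-2$ for all $x\in H$.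

**Lemma 5.** For every core edge $e$, $R(G-e)>R(G)$. Consequently $G$ has leaves.

*Proof.* This turns minimality into a statement about degrees. As $e$ is not a bridge, $G-e$ is connected, smaller than $G$, and its distances are at least those of $G$. If $R(G)\ge R(G-e)$, then $R(G)\ge f(G-e)+c\ge f(G)+c$, against (8). If there were no leaves, every edge would be a core edge with both degrees at least 2, and a heaviest edge would contradict this by (4). $\square$

Let $d$ be the minimum degree of a support. A support has at least one leaf and two core neighbors, so $d\ge3$.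

**Lemma 6.** No two nonsupport core vertices of degree at most $d$ are adjacent.

*Proof.* We look for an edge to which (4) applies. Among the edges joining two such vertices take $xy$ of maximum weight. Suppose an adjacent edge, say $yz$, is heavier. Then $d_z<d_x\le d$. As $y$ is a nonsupport, $z$ is not a leaf; as $d_z<d$, $z$ is not a support. So $yz$ is again an edge between two such vertices, and it is heavier, a contradiction. The same holds for edges at $x$. Hence (4) gives $R(G-xy)<R(G)$, against Lemma 5. $\square$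

**Lemma 7.** Let $y\in H$ have degree 2 with neighbors $x,x'$, $d_x\le d_{x'}$. Then $d_x\ge4$, and if $d_x=4$ then $\ell_x=2$. (If $d_x=d_{x'}$, this applies to both.)

*Proof.* We show that otherwise deleting $xy$ lowers $R$. Since $c_y\ge2$, $y$ is a nonsupport and both neighbors are core vertices. Let $a=d_x$. If $a<d$, then $x$ is a nonsupport of degree at most $d$ adjacent to $y$, against Lemma 6; so $a\ge d\ge3$. In (3) we have $g_y=\frac1{\sqrt2}$, $\delta_y=1-\frac1{\sqrt2}$, $S_y-g_x=g_{x'}\le g_x$, and $S_x-g_y\le\ell_x+\frac{a-1-\ell_x}{\sqrt2}$, because core neighbors have degree at least 2. So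
$$\frac{R(G)-R(G-xy)}{g_x}\ge\tfrac1{\sqrt2}-\bigl(1-\tfrac1{\sqrt2}\bigr)-\Bigl[\ell_x+\tfrac{a-1-\ell_x}{\sqrt2}\Bigr]\varphi_a,\qquad \tfrac2{\sqrt2}-1=.4142\ldots$$
For $a=3$ we have $\ell_x\le1$, and the subtracted bracket term is at most $(1+\frac1{\sqrt2})\varphi_3<.3837$. For $a=4$ and $\ell_x\le1$ it is at most $(1+\frac2{\sqrt2})\varphi_4<.3736$. In both cases $R(G-xy)<R(G)$, against Lemma 5. So $a\ge4$; and if $a=4$, then $\ell_x\le a-2=2$ leaves only $\ell_x=2$. $\square$

**Lemma 8.** Let $z$ be a cut vertex of $H$. It is impossible that $V\setminus z=V_1\sqcup V_2$ with no edges between $V_1$ and $V_2$, each $V_i$ containing at least two core neighbors of $z$, and $z$ having exactly two neighbors in $V_1$, both of degree at least 3.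

*Proof.* This handles the one configuration that the counting of Section 9 cannot: we split $G$ at $z$. Each $G[V_i\cup z]$ is connected since $G$ is. Let $b=d_z-2\ge2$ be the number of neighbors of $z$ in $V_2$. Let $G_i'$ be $G[V_i\cup z]$ with one new leaf at $z$. It has $|V_i|+2$ vertices, fewer than $G$, since $|V_j|\ge2$ for the other index $j$.

First, $f(G_1')+f(G_2')\ge f(G)+1$. Let $\{i,j\}=\{1,2\}$ with $\beta=p(V_j)\le\frac12$. If $\beta=0$, then $f(G_i')\ge f(G)$, and two atoms of mass $\frac12$ on the new leaf and on a neighbor of $z$ in $V_j$ show $f(G_j')\ge2\cdot\frac14\cdot2=1$. Let $\beta>0$. In $G_i'$ keep $p$ on $V_i\cup z$ and put $\beta$ on the new leaf; in $G_j'$ keep $p$ on $V_j$ and put $1-\beta$ on the new leaf. For $x\in V_i\cup z$, $y\in V_j$ we have $d(x,y)=d(x,z)+d(z,y)$, while the new leaves are at distance $d(x,z)+1$ and $1+d(z,y)$. So the two values sum to $f(G)+2\beta(1-\beta)+2(1-\beta)\beta=f(G)+4\beta(1-\beta)$. Rescaling in $G_j'$ as in Lemma 4, now with mean distance $t\ge2$ from the new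 leaf to $V_j$, gains by Lemma 3 at least $4(\frac12-\beta)^2=1-4\beta(1-\beta)$.

Second, let $S_i$ here be the sum of $g$ over the neighbors of $z$ in $V_i$. The vertex $z$ has degree $3$ in $G_1'$, $b+1$ in $G_2'$ and $b+2$ in $G$; other degrees do not change. So $R(G)=R(G_1')+R(G_2')-L$ with
$$L=\frac{S_1+1}{\sqrt3}+\frac{S_2+1}{\sqrt{b+1}}-\frac{S_1+S_2}{\sqrt{b+2}}.$$
Let $\Delta=\frac1{\sqrt{b+1}}-\frac1{\sqrt{b+2}}=\frac{\varphi_{b+2}}{\sqrt{b+2}}\le\frac1{2(b+1)\sqrt{b+2}}$, by (1). The coefficient of $S_1$ is positive and $S_1\le\frac2{\sqrt3}$, so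
$$L\le\tfrac23+\tfrac1{\sqrt3}+\Delta(1+S_2)-\bigl(\tfrac2{\sqrt3}-1\bigr)\tfrac1{\sqrt{b+2}},\qquad\tfrac23+\tfrac1{\sqrt3}<1.2441,\quad\tfrac2{\sqrt3}-1=.15470\ldots$$
If $b\ge4$, then $S_2\le b$ gives $\Delta(1+S_2)\le\frac1{2\sqrt{b+2}}$ and $L\le1.2441+\frac{.3454}{\sqrt6}<1.386$. If $b=3$, then $\Delta(1+S_2)\le4(\frac12-\frac1{\sqrt5})<.2112$ and $L\le1.2441+.2112-.0691<1.387$. If $b=2$, both neighbors in $V_2$ are core vertices, so $S_2\le\sqrt2$, and $L\le1.2441+.1868-.0773<1.354$. In all cases $L<1+c=1.398\ldots$, so $R(G)\ge f(G)+1+2c-L>f(G)+c$, against (8). $\square$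

## 6. The averaging inequality

By Lemma 5 single core edges cannot be removed profitably. The way past this is to delete vertices and to do it everywhere at once. Deleting a suitable vertex $z$ and moving its mass to a neighbor costs at most $2p_z$ in $f$. By minimality $R$ must drop by less than this. Adding over all $z$, the unknown weights $p$ disappear, since $\sum2p_z\le2$, and what remains is an inequality about degrees only. Two things have to be repaired: cut vertices of $H$ cannot be deleted, and a support has leaves, which must go with it.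

Let $CC$ be the set of cut vertices of $H$, $N=H\setminus CC$ (nonempty), $N_0$ the set of nonsupports in $N$, $T$ the set of supports in $N$, and $L_u$ the set of leaves at $u$. For $\ell\ge1$ put $\varepsilon_\ell=\frac\ell{2(\ell+1)}$.

**Step 1 (operations and their costs).** This step lists the operations $G\to G'$ and bounds $f(G)-f(G')$ from above by a *cost*, by exhibiting a distribution on $G'$. In every case distances between remaining vertices do not decrease.

* *Delete $z\in N_0$.* Move $p_z$ to a neighbor $z'$. As $d_G(z,y)\le1+d_{G'}(z',y)$, the cost is at most $2p_z(1-p_z)\le2p_z$.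
* *$D_u$, $u\in T$: delete $u$ and $L_u$.* Let $m=p(L_u)$, $r=p_u$, $\ell=\ell_u$. Move the mass $m+r$ to a core neighbor of $u$. Distances to outside vertices fall by at most 2 from $L_u$ and by at most 1 from $u$. The inner terms $2rm$ and at most $2m^2(1-\frac1\ell)$ are lost. So the cost is at most
$$4m(1-m-r)+2r(1-m-r)+2rm+2m^2\bigl(1-\tfrac1\ell\bigr)\le2(m+r)+2m-2m^2\bigl(1+\tfrac1\ell\bigr)\le2(m+r)+\varepsilon_\ell .$$
In the first inequality the left side equals the right side minus $4mr+2r^2$; in the second we maximize over $m$, the maximum of $2m-2Am^2$ being $\frac1{2A}$.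
* *$T_{u,x}$, $u\in T$, $x$ a core neighbor of $u$: delete $u$ and $L_u$ and add one new leaf $w$ at $x$.* Move $m+r$ to $w$. For outside $y$, $d_{G'}(w,y)=1+d_{G'}(x,y)\ge d_G(u,y)$. So distances from $u$ do not decrease and those from $L_u$ decrease by at most 1. The cost is at most $2m(1-m-r)+2rm+2m^2(1-\frac1\ell)=2m-\frac{2m^2}\ell\le2m$.
* *Delete a leaf $v$ at a vertex of $CC$.* Moving $p_v$ to its neighbor shows that the cost is at most $2p_v$.
* *Delete a core edge.* The cost is at most $0$.

All resulting graphs are connected with at least two vertices: $u,z\notin CC$, $n_H\ge3$, and $H$ is bridgeless. Each is smaller than $G$: $T_{u,x}$ changes the number of vertices by $-1-\ell_u+1=-\ell_u$, the other vertex operations also reduce it, and an edge deletion reduces only the number of edges. By minimality $R(G')\ge f(G')+c\ge f(G)+c-\mathrm{cost}>R(G)-\mathrm{cost}$. So each *drop* satisfies $R(G)-R(G')<\mathrm{cost}$.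

**Step 2 (the collection and its total cost).** This step fixes which operations are added up. Each is performed separately, starting from $G$: one operation for every $z\in N$ (for $u\in T$ either $D_u$ or some $T_{u,x}$); the deletion of every leaf at a vertex of $CC$; and the deletion of every core edge $e$, counted with multiplicity $\eta_e$, the number of ends of $e$ in $CC$. The masses involved belong to disjoint sets, so the total cost is at most $2+\sum\varepsilon_{\ell_u}$, the sum over those $u\in T$ for which $D_u$ is used.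

**Step 3 (single drops).** This step computes what each operation does to $R$. Deleting $z\in N_0$, or performing $D_z$ for $z\in T$, removes edges of total weight $w_z$. Each core neighbor $x$ of $z$ loses one edge, so $g_x$ grows by $\delta_x$. An edge $xy$ with $y\not\sim z$ gains $\delta_xg_y$; an edge $xx'$ with $x,x'\sim z$ gains $\delta_xg_{x'}+g_x\delta_{x'}+\delta_x\delta_{x'}$. So the drop is exactly
$$w_z-\sum_{x\sim z,\,x\in H}(S_x-g_z)\delta_x-\sum_{xx'\in E(H),\ x,x'\sim z}\delta_x\delta_{x'}. \tag{10}$$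
The result of $T_{u,x}$ arises from that of $D_u$ by adding a leaf at $x$, which brings $x$ back to degree $d_x$. The other edges at $x$ do not gain weight and one edge of weight $g_x$ appears. So the drop of $T_{u,x}$ is at least the drop of $D_u$ minus $g_x$. Drops for edges and leaves are given by (3) and (5).

**Step 4 (adding up).** Suppose first that only $D$'s are used for $u\in T$; we collect the terms vertex by vertex.

*Positive terms.* Each $z\in N$ gives $w_z$. For $x\in CC$ the leaf deletions give $\ell_xg_x$, and each core edge $xy$ gives $g_xg_y$ once on account of its end $x\in CC$. Together this is $w_x$. So the positive terms sum to $\sum_{x\in H}w_x$.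

*First-order negative terms at $x\in N$.* Each core neighbor $y$ of $x$ contributes $(S_x-g_y)\delta_x$ exactly once: through the deletion of $y$ if $y\in N$, through the deletion of the edge $xy$ (then $\eta_{xy}=1$) if $y\in CC$. As the core neighbors have total $g$ equal to $S_x-\ell_x$, the sum is $\delta_x[c_xS_x-(S_x-\ell_x)]=\delta_x[(c_x-1)S_x+\ell_x]$.

*First-order negative terms at $x\in CC$.* Each core neighbor $y$ contributes exactly twice: by the deletion of $y$ and once by the edge $xy$ if $y\in N$, and twice by the edge if $y\in CC$. The leaf deletions contribute $\ell_x(S_x-1)\delta_x$. The sum is $\delta_x\{2[(c_x-1)S_x+\ell_x]+\ell_x(S_x-1)\}$.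

Insert $c_x-1=(d_x-1)-\ell_x$, so that $(c_x-1)S_x+\ell_x=(d_x-1)S_x-\ell_x(S_x-1)$, and recall $\delta_x=\varphi_{d_x}g_x$. The positive and first-order contribution of $x$ becomes
$$x\in N:\ (1-\theta_{d_x})w_x+\varphi_{d_x}\ell_xg_x(S_x-1);\qquad x\in CC:\ (1-2\theta_{d_x})w_x+\varphi_{d_x}\ell_xg_x(S_x-1).$$

*Second-order terms.* The ends of a core edge $xx'$ have at most $\min(d_x,d_{x'})-1\le\sqrt{(d_x-1)(d_{x'}-1)}$ common neighbors. So by (2) the edge contributes in total at most
$$g_xg_{x'}\sqrt{(d_x-1)(d_{x'}-1)}\,\varphi_{d_x}\varphi_{d_{x'}}\le\tfrac12g_xg_{x'}\bigl[(1-2\theta_{d_x})+(1-2\theta_{d_{x'}})\bigr].$$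
Summed over core edges this is at most $\sum_{x\in H}(\frac12-\theta_{d_x})w_x$.

Subtracting, each $x\in CC$ contributes at least $(\frac12-\theta_{d_x})w_x+\varphi_{d_x}\ell_xg_x(S_x-1)\ge0$ (if $\ell_x\ge1$, then $S_x\ge1$), and each $x\in N$ at least $\frac12w_x+\varphi_{d_x}\ell_xg_x(S_x-1)$. If $T_{u,x}$ is used instead of $D_u$, the total drop is smaller by at most $g_x$, and the total cost bound is smaller by $\varepsilon_{\ell_u}$. Choosing the better operation for each $u\in T$ we obtain the following.

**Proposition 9.** Put $\nu_z=\frac12w_z$ for $z\in N_0$, and for $u\in T$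
$$E_u=\tfrac12g_uS_u+\varphi_{d_u}\ell_ug_u(S_u-1),\qquad\nu_u=E_u-\min\Bigl(\varepsilon_{\ell_u},\ \min_{x\text{ core nbr of }u}g_x\Bigr).$$
Then
$$\sum_{z\in N}\nu_z<2. \tag{11}$$

For orientation: in a graph with no leaves and no cut vertices the left side would be $\frac12\sum w_z=R(G)$.

We say *by D* when we use $\nu_u\ge E_u-\varepsilon_{\ell_u}$, and *by T at $x$* when we use $\nu_u\ge E_u-g_x$. Both are needed. If $d_u=16$, $\ell_u=1$ and the fifteen core neighbors have degree $10^4$, then $\sum g$ over them is $.15$ and $E_u<.15<\varepsilon_1=\frac14$, so D gives a negative bound, while T at a neighbor subtracts only $.01$.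

Let $\Gamma_u=\sum g$ over the core neighbors of $u$, so $S_u=\ell_u+\Gamma_u$. Then, from the definition of $E_u$ and $\varepsilon_1=\frac14$, $\varepsilon_2=\frac13$:
$$\begin{aligned}
d_u=3\ (\ell_u=1):&\quad E_u=.28868+.41843\,\Gamma_u,&&\text{by D }\nu_u\ge.03867+.41843\,\Gamma_u;\\
d_u=4,\ \ell_u=1:&\quad E_u=\tfrac14+.32735\,\Gamma_u,&&\text{by D }\nu_u\ge.32735\,\Gamma_u;\\
d_u=4,\ \ell_u=2:&\quad E_u=.65470+.40470\,\Gamma_u,&&\text{by D }\nu_u\ge.32136+.40470\,\Gamma_u.
\end{aligned}\tag{12}$$
We also use
$$\varepsilon_{\ell+1}-\varepsilon_\ell=\frac1{2(\ell+1)(\ell+2)}\le\frac1{12}\ (\ell\ge1),\qquad\varepsilon_\ell<\tfrac12,\qquad\varepsilon_1,\dots,\varepsilon_5=\tfrac14,\tfrac13,\tfrac38,\tfrac25,\tfrac5{12}.\tag{13}$$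

**Lemma 10.** All $\nu_z$, $z\in N$, are nonnegative.

*Proof.* This lets us drop vertices from the sum in (11). It is clear for $N_0$, and for $d_u=3$ by (12). For $u\in T$ with $d_u\ge4$ use T at a core neighbor $x$ of largest degree. All core neighbors have $g\ge g_x$, so
$$\nu_u\ge\tfrac12g_u(\ell_u+c_ug_x)-g_x=\tfrac12\ell_ug_u(1-g_x)+g_x\bigl(\tfrac12\sqrt{d_u}-1\bigr)\ge0.\qquad\square$$

It remains to contradict (11). If $H$ is 2-connected, we treat $n_H\le4$ directly in Section 7 and show $\sum_H\nu\ge2$ for $n_H\ge5$ in Section 8. Otherwise $H$ has at least two end blocks, and Section 9 shows that each contributes at least 1.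

Small cores do need separate treatment. In the net each core vertex has $\Gamma=\frac2{\sqrt3}$ and $\nu=.03867+.41843\cdot1.1547=.5218$, so $\sum\nu=1.565<2$. For $K_4$ with one leaf at each vertex, $\nu=.32735\cdot1.5=.4910$ and $\sum\nu=1.964<2$.

## 7. 2-connected cores on three or four vertices

The purpose of this section is to exclude these cores by estimating $f$ directly. A 2-connected graph on 3 vertices is $K_3$; on 4 vertices it has minimum degree at least 2, hence a Hamiltonian cycle (Dirac's theorem), so it is $C_4$, $K_4-e$ or $K_4$.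

Group each core vertex $u_i$ with its $\ell_i$ leaves and let $m_i$ be the mass of the group. The part of $\mathrm{val}$ within the group is at most $m_i^2f(K_{1,\ell_i})$, which by (6) is $0,\frac12m_i^2,m_i^2$ for $\ell_i=0,1,2$ and always at most $2m_i^2$. Distances between groups $i\ne j$ are at most $d_H(u_i,u_j)+[\ell_i\ge1]+[\ell_j\ge1]$, where $[P]$ is 1 if $P$ holds and 0 otherwise. By (5), adding leaves at core vertices increases $R$. We write $R(\ell_1,\ell_2,\dots)$ for the Randić index with these leaf numbers. In each case we show $R\ge f+c$, which contradicts (8).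

Two groups of masses $m,m'$ with two leaves each and adjacent core vertices have joint value at most
$$m^2+m'^2+6mm'=s^2+4mm'\le2s^2,\qquad s=m+m'.\tag{14}$$

**Case $H=K_3$.** Always $f\le2\sum m_i^2+3(1-\sum m_i^2)=3-\sum m_i^2\le\frac83$, so $f+c\le\sqrt3+\frac43<3.0654$.

Suppose there is a nonsupport; it has degree 2. By Lemma 6 there is only one, and by Lemma 7 the others have degree at least 4, so the leaf numbers are $(0,a,b)$ with $2\le a\le b$. For $(0,2,2)$, $R=\frac2{\sqrt8}+\frac14+2=2.957..$; with $s=m_2+m_3$ and (14), $f\le\max(2s^2+4s(1-s))=2$, so $f+c<2.4$. Otherwise $b\ge3$ and $R\ge R(0,2,3)=\frac1{\sqrt8}+\frac1{\sqrt{10}}+\frac1{\sqrt{20}}+1+\frac3{\sqrt5}=3.235..>3.0654$.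

Suppose there is no nonsupport. For $(1,1,1)$, $R=1+\sqrt3>2.73$ and $f\le3-\frac52\sum m_i^2\le\frac{13}6$, so $f+c<2.57$. Otherwise $R\ge R(1,1,2)=\frac13+\frac2{\sqrt{12}}+\frac2{\sqrt3}+1=\frac43+\sqrt3\ge f+c$. This comparison is exact.

**Case $H=C_4$.** With the groups in cyclic order, $f\le\max[3-\sum m_i^2+2m_1m_3+2m_2m_4]=\max[3-(m_1-m_3)^2-(m_2-m_4)^2]\le3$, so $f+c<3.3988$. If there is a nonsupport (of degree 2), then by Lemma 7 both its neighbors have degree at least 4, hence at least 2 leaves, and $R\ge R(0,2,0,2)=\frac4{\sqrt8}+2=3.4142..$. Otherwise $R\ge R(1,1,1,1)=\frac43+\frac4{\sqrt3}=3.642..$.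

**Case $H=K_4$.** $f\le3-\sum m_i^2\le\frac{11}4$, so $f+c<3.149$. Nonsupports have degree $3\le d$, so by Lemma 6 there is at most one. If all are supports, $R\ge R(1,1,1,1)=\frac64+\frac42=3.5$. For $(0,1,1,1)$, $R=\frac3{\sqrt{12}}+\frac34+\frac32=3.116..$ and $f\le3-\frac52\sum m_i^2\le2.375$, so $f+c<2.78$. Otherwise $R\ge R(0,1,1,2)=\frac2{\sqrt{12}}+\frac1{\sqrt{15}}+\frac14+\frac2{\sqrt{20}}+1+\frac2{\sqrt5}=3.427..$.

**Case $H=K_4-e$.** Let $u,u'$ have core degree 3 and $w,w'$ core degree 2; write $(\ell_u;\ell_{u'};\ell_w,\ell_{w'})$. The only pair at core distance 2 is $w,w'$, so $f\le\max[3-\sum m^2+2m_wm_{w'}]\le3$ and $f+c<3.399$.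

* All are supports. Then $R\ge R(1;1;1,1)=\frac14+\frac4{\sqrt{12}}+1+\frac2{\sqrt3}=3.559..$.
* $u$ (or symmetrically $u'$) is a nonsupport. Its degree is $3\le d$ and it is adjacent to all others. A nonsupport among the others would have degree at most $3\le d$, so by Lemma 6 the others are supports. For $(0;1;1,1)$: $R=\frac3{\sqrt{12}}+\frac23+\frac12+\frac2{\sqrt3}=3.187..$, and $f\le\max[3-\frac52\sum m^2+m_w^2+m_{w'}^2]\le3-\frac32\cdot\frac14=2.625$, so $f+c<3.03$. Otherwise $R$ is at least the smaller of $R(0;2;1,1)=\frac3{\sqrt{15}}+\frac23+\frac2{\sqrt5}+\frac2{\sqrt3}=3.490..$ and $R(0;1;2,1)=\frac3{\sqrt{12}}+\frac13+\frac14+\frac32+\frac1{\sqrt3}=3.526..$.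
* $u,u'$ are supports and $w$ (or $w'$) is a nonsupport, of degree 2 with neighbors $u,u'$. By Lemma 7 both degrees are at least 4. If the smaller were 4, that vertex would have two leaves, but its core degree 3 leaves room for only one. So $d_u,d_{u'}\ge5$ and $\ell_u,\ell_{u'}\ge2$. For $(2;2;0,0)$: $R=\frac15+\frac4{\sqrt{10}}+\frac4{\sqrt5}=3.253..$; with $s=m_u+m_{u'}$ and (14), $f\le\max(2s^2+4s(1-s)+(1-s)^2)=\max(1+2s-s^2)=2$ (the last term bounds $4m_wm_{w'}$), so $f+c<2.4$. Otherwise $R$ is at least the smaller of $R(3;2;0,0)=\frac1{\sqrt{30}}+\frac2{\sqrt{12}}+\frac2{\sqrt{10}}+\frac3{\sqrt6}+\frac2{\sqrt5}=3.511..$ and $R(2;2;1,0)=\frac15+\frac2{\sqrt{15}}+\frac2{\sqrt{10}}+\frac4{\sqrt5}+\frac1{\sqrt3}=3.715..$.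

So if $H$ is 2-connected, then $n_H\ge5$.

## 8. 2-connected cores on at least five vertices

We show $\sum_H\nu\ge2$, which contradicts (11). Here $CC=\emptyset$ and $N=V(H)$. Let $M$ be the maximum of $d_x$ over $x\in H$, attained at $y$, and $g_*=M^{-1/2}$. Then $M\ge d\ge3$ and all core vertices have $g\ge g_*$. The plan is to collect the contributions around $y$. For a core neighbor $x$ of $y$ put
$$\kappa_x=\tfrac12g_xg_*+\nu_x,\qquad t=d_x,\qquad r=\sqrt t ;$$
the first summand is the share of the edge $xy$ in $\frac12w_y$. If $y\in N_0$, then $\nu_y=\frac12g_*\sum_xg_x$, so $\sum_H\nu\ge\sum_x\kappa_x$, where sums over $x$ run over the core neighbors of $y$. If $y\in T$ with $\ell=\ell_y$, then by D at $y$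
$$\sum_H\nu\ge\sum_x\kappa_x+\tfrac12\ell g_*+\varphi_M\ell g_*\Bigl(\ell-1+\sum_xg_x\Bigr)-\varepsilon_\ell+\sum_{v\in H\setminus(\{y\}\cup N(y))}\nu_v. \tag{15}$$
We use repeatedly that for $A,B>0$
$$r\mapsto\frac Ar+Br\ \text{ is increasing for }r^2\ge A/B. \tag{16}$$

**Lemma 11.** If $M\le15$, then $\kappa_x\ge\frac3{2\sqrt2}g_*$, and for $x\in T$, $t\ge4$ even $\kappa_x\ge g_*(1+\theta_4g_x)$. If $M\ge16$, then $\kappa_x\ge g_*$. For $x\in N_0$ always $\kappa_x\ge\frac12g_*(r+\frac1r)$; for $x\in T$, $t=3$ always $\kappa_x\ge.0386+1.125g_*$.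

*Proof.* Let $x\in N_0$. Then $w_x\ge g_xtg_*=rg_*$, so $\kappa_x\ge\frac12g_*(r+\frac1r)\ge\frac3{2\sqrt2}g_*$, by (16) and $r\ge\sqrt2$.

Let $x\in T$, $t=3$. Then $\Gamma_x\ge2g_*$, and by D and (12) $\kappa_x\ge.0386+(.2886+.8368)g_*\ge.0386+1.125g_*$. This exceeds $\frac3{2\sqrt2}g_*$, since $\frac3{2\sqrt2}<1.061$.

Let $x\in T$, $t\ge4$, $M\le15$, $\ell'=\ell_x$. By D, first without the $\varphi$-term of $E_x$,
$$\nu_x+\tfrac12g_xg_*\ge F_{\ell'}:=\tfrac12g_xg_*+\tfrac12g_x[\ell'+(t-\ell')g_*]-\varepsilon_{\ell'} .$$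
By (13), $F_{j+1}-F_j\ge\frac12g_x(1-g_*)-\frac1{12}\ge\frac12g_x(1-g_x)-\frac1{12}$. The last function of $g_x$ increases on $[15^{-1/2},\frac12]$, and at $15^{-1/2}$ we have $\frac12g_x(1-g_x)=.0957..>.0834$. So $F_{\ell'}\ge F_1=\frac1{2r}+\frac r2g_*-\frac14$, which by (16) increases for $r^2\ge\sqrt M$, hence for $r\ge2$; its value at $r=2$ is $g_*$. The $\varphi$-term is
$$\varphi_t\ell'g_x(S_x-1)\ge\varphi_tg_x\,\ell'(t-\ell')g_*\ge\varphi_tg_x(t-1)g_*=\theta_tg_xg_*\ge\theta_4g_xg_*,$$
since $S_x-1\ge(t-\ell')g_*$ and $1\le\ell'\le t-2$. So $\kappa_x\ge g_*(1+\theta_4g_x)$. As $\theta_4g_x\ge.4641\cdot.258>.119$, this exceeds $\frac3{2\sqrt2}g_*$.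

Let $x\in T$, $t\ge4$, $M\ge16$. By T at $y$, $\kappa_x\ge\frac12g_xg_*+\frac12g_x[\ell'+(t-\ell')g_*]-g_*$. This is nondecreasing in $\ell'$, so $\kappa_x\ge\frac1{2r}+\frac r2g_*-g_*\ge\sqrt{g_*}-g_*\ge g_*$, by the inequality of the means and because $g_*\le\frac14$. $\square$

**Case $y\in N_0$.** If $M\ge4$, then $y$ has $M$ core neighbors and $\sum_H\nu\ge Mg_*=\sqrt M\ge2$. If $M=3$, then $d=3$; by Lemma 6 all three neighbors of $y$ are supports, of degree 3, each with $\kappa_x\ge.0386+1.125\cdot.5773>.68$, total $>2.04$.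

From now on every core vertex of degree $M$ is in $T$.

**Case $M=3$.** By Lemma 7 there is no vertex of degree 2 in $H$, since its neighbors would have degree at least 4. So every core vertex is a support of degree 3 with $\Gamma=\frac2{\sqrt3}$, and $\nu\ge.0386+.4184\cdot1.1547>.52$. As $n_H\ge5$, the sum exceeds 2.

**Case $M=4$.** Suppose $H$ has no vertex of degree 2. A nonsupport has degree 3 and $\nu\ge\frac12\cdot\frac1{\sqrt3}\cdot3\cdot\frac12\ge.433$. A support has, by D and (12), $\nu\ge.0386+.4184\ge.457$ if its degree is 3, $\nu\ge.3273\cdot1.5>.4909$ if it has degree 4 and one leaf, and $\nu\ge.3213+.4047\ge.726$ if it has degree 4 and two leaves. Five vertices give more than $2.16$.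

Suppose $v\in H$ has degree 2. By Lemma 7 both its neighbors have degree 4 and two leaves. Their $\nu$ is at least $.3213+.4047(.7071+.5)>.80$. Also $\nu_v=\frac12\cdot\frac1{\sqrt2}\cdot1>.353$, and each of the at least two other vertices has $\nu\ge.353$: a nonsupport of degree 2 has $\nu\ge\frac12\cdot\frac1{\sqrt2}\cdot2\cdot\frac12>.353$, and the rest were bounded above. The total exceeds 2.

**A bound for $M\in\{5,6\}$: every core vertex $v$ has $\nu_v\ge g_*/\sqrt2$.** This lets us use vertices outside $N(y)$. Let $t=d_v$, $r=\sqrt t$. For $v\in N_0$, $\nu_v\ge\frac12rg_*\ge g_*/\sqrt2$. For $v\in T$, $t=3$: $\nu_v\ge.0386+.836g_*$. For $v\in T$, $t\ge4$: by D, $\nu_v\ge\frac12g_v[\ell_v+(t-\ell_v)g_*]-\varepsilon_{\ell_v}$, which is nondecreasing in $\ell_v$ as in Lemma 11, and for $\ell_v=1$ equals $\frac{1-g_*}{2r}+\frac r2g_*-\frac14$. By (16) this increases for $r^2\ge\sqrt M-1$, so it is at least its value $\frac34g_*$ at $r=2$.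

In the next cases $y$ has $M-\ell$ core neighbors, so at least $5-1-(M-\ell)$ core vertices lie outside $\{y\}\cup N(y)$; all $g_x\ge g_*$.

**Case $M=5$.** Here $g_*=.44721$, $\varphi_5g_*=.05278$, $\frac3{2\sqrt2}g_*=.47434$, outside vertices have $\nu\ge.316$, and $\ell\le3$.

* $\ell=1$. Each of the four core neighbors contributes $\kappa_x+\varphi_5g_*g_x$ to (15). For $x\in N_0$ this is at least $.2236r+.2763/r$, increasing for $r\ge\sqrt2$ by (16), so at least $.5116$. For $x\in T$, already $\kappa_x\ge.0386+1.125(.4472)>.54$ if $t=3$, and $\kappa_x\ge.4472(1+.4641\cdot.4472)>.5399$ if $t\ge4$. The sum is at least $4(.5116)+.2236-.25>2$.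
* $\ell=2$. The first four terms of (15) give at least $3(.47434)+.4472-.3334+.05278\cdot2(1+3\cdot.4472)>1.78$, and there is at least one outside vertex: $>2$.
* $\ell=3$. $2(.47434)+.6708-.375+.05278\cdot3(2+2\cdot.4472)>1.70$, and at least two outside vertices: $>2$.

**Case $M=6$.** Here $g_*=.40825$, $\varphi_6g_*=.03896$, $\frac3{2\sqrt2}g_*=.43301$, outside vertices have $\nu\ge.288$, and $\ell\le4$.

* $\ell=1$. $5(.43301)+.204-.25>2.1$.
* $\ell=2$. $4(.43301)+.4082-.3334+.03896\cdot2(1+4\cdot.4082)\ge1.7320+.4082-.3334+.2051>2.01$.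
* $\ell=3$. $1.2990+.6123-.375+.03896\cdot3(2+3\cdot.4082)\ge1.2990+.6123-.375+.3768>1.91$, plus one outside vertex: $>2$.
* $\ell=4$. $.8660+.8164-.4+.03896\cdot4(3+2\cdot.4082)\ge.8660+.8164-.4+.5947>1.87$, plus two outside vertices: $>2$.

**Case $M=7$.** Here $g_*=.37796$, $\varphi_7g_*=.03028$, $\frac3{2\sqrt2}g_*=.40089$, and $\ell\le5$.

* $\ell=1$. $6(.40089)+.188-.25>2.3$.
* $\ell=2$. $5(.40089)+.3779-.3334>2.04$.
* $\ell=3$. $4(.40089)+.5669-.375+.03028\cdot3(2+4\cdot.3779)\ge1.6035+.5669-.375+.3189>2.1$.
* $\ell=4$. $3(.40089)+.7559-.4+.03028\cdot4(3+3\cdot.3779)\ge1.2026+.7559-.4+.5006>2.05$.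
* $\ell=5$. $2(.40089)+.9449-.4167+.03028\cdot5(4+2\cdot.3779)\ge.8017+.9449-.4167+.7200>2.04$.

**Case $M\ge8$.** Let $q=\sqrt M$, $\lambda=\ell/M\in[0,1]$, and let $k_0\ge1$ be such that $\kappa_x\ge k_0g_*$. In (15) use $\varphi_M\ge\frac1{2M}$, $\sum_xg_x\ge(M-\ell)g_*$ and $\varepsilon_\ell\le\frac12$. The right side is at least
$$qk_0(1-\lambda)+\tfrac12q\lambda+\frac\lambda{2q}\bigl(q^2\lambda-1+q(1-\lambda)\bigr)-\tfrac12
=q\bigl(k_0-(k_0-\tfrac12)\lambda+\tfrac12\lambda^2\bigr)-\tfrac12+\tfrac\lambda2-\tfrac\lambda{2q}-\tfrac{\lambda^2}2 .$$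
For fixed $\lambda$ this increases with $q$, as the bracket is $(1-\lambda)k_0+\frac12\lambda+\frac12\lambda^2>0$. For $8\le M\le15$ Lemma 11 allows $k_0=1.06$; at $q=\sqrt8$ the expression is at least $2.498-1.2608\lambda+.9142\lambda^2\ge2.498-\frac{1.2608^2}{4\cdot.9142}\ge2.498-.435>2$. For $M\ge16$ take $k_0=1$; at $q=4$ it is at least $4\cdot\frac78-\frac12-\frac18>2$, because $1-\frac\lambda2+\frac{\lambda^2}2\ge\frac78$, $\frac\lambda2-\frac{\lambda^2}2\ge0$ and $\frac\lambda8\le\frac18$.

So (11) is contradicted when $H$ is 2-connected.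

## 9. End blocks

Now $H$ has a cut vertex. Let $Q$ be an end block with cut vertex $z$ and $Y=Q\setminus z\subseteq N$. We show $\sum_Y\nu\ge1$. As $Q$ is 2-connected with at least 3 vertices, $G[Y]$ is connected and $|Y|\ge2$. The vertex $z$ has at least two neighbors in $Q$ and two in another block, so $d_z\ge4$; put $\gamma=g_z\in(0,\frac12]$. Core neighbors of vertices of $Y$ lie in $Y\cup\{z\}$.

Let $M$ be the maximum of $d_x$ over $Y$, attained at $y$, and $g_*=M^{-1/2}$; vertices of $Y$ have $g\ge g_*$. Moreover $M\ge3$: otherwise $Y$ contains two adjacent vertices of degree 2, nonsupports, against Lemma 6. For a neighbor $x\in Y$ of $y$ let again $\kappa_x=\frac12g_xg_*+\nu_x$, $t=d_x$, $r=\sqrt t$. The new difficulty is that nothing bounds $\gamma$ from below. When $\gamma$ is small we use T at $z$, which subtracts only $\gamma$; when $\gamma$ is large we use D and profit from the terms containing $\gamma$.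

**Lemma 12.** $\kappa_x\ge g_*/\sqrt2$; for $x\in N_0$ even $\kappa_x\ge\frac12\sqrt t\,g_*$, and for $x\in T$, $t=3$: $\kappa_x\ge.0386+g_*/\sqrt2$.

*Proof.* Let $x\in N_0$. At least $t-1$ neighbors of $x$ lie in $Y$, so $w_x\ge g_x(t-1)g_*$ and $\kappa_x\ge\frac12g_xtg_*=\frac12\sqrt t\,g_*\ge g_*/\sqrt2$.

Let $x\in T$, $t=3$. Then $S_x\ge1+g_*$, counting the leaf and $y$. By D, $\kappa_x\ge\frac12g_x-\frac14+g_xg_*(1+\varphi_3)\ge.0386+g_*/\sqrt2$, because $g_x(1+\varphi_3)=\frac1{\sqrt3}\sqrt{\frac32}=\frac1{\sqrt2}$.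

Let $x\in T$, $t\ge4$, $M\le8$, $\ell'=\ell_x$. By D, $\kappa_x\ge\frac12g_xg_*+\frac12g_x[\ell'+(t-\ell'-1)g_*]-\varepsilon_{\ell'}$. This is nondecreasing in $\ell'$, since $\frac12g_x(1-g_*)\ge\frac12g_x(1-g_x)\ge\frac1{12}$ on $[8^{-1/2},\frac12]$ (it is $.114..$ at the left end and increasing). At $\ell'=1$ it equals $\frac{1-g_*}{2r}+\frac r2g_*-\frac14$, which by (16) increases for $r\ge2$, as $4\ge\sqrt M-1$. So it is at least its value $\frac34g_*$ at $r=2$.

Let $x\in T$, $t\ge4$, $M\ge9$. We claim $\kappa_x\ge\tau:=\frac1{2r}+g_*(\frac r2-1)$. If $x\not\sim z$ or $d_z<M$, all core neighbors of $x$ have $g\ge g_*$, and T at $y$ gives, as at the end of the proof of Lemma 11, $\kappa_x\ge\frac12g_xg_*+\frac12g_x[\ell'+(t-\ell')g_*]-g_*\ge\tau$. If $x\sim z$ and $d_z\ge M$, use T at $z$. Compared with the previous lower bound, one summand $g_*$ in $S_x$ and the subtracted $g_*$ are replaced by $\gamma\le g_*$, so the bound changes by $(\frac12g_x-1)(\gamma-g_*)\ge0$. This proves the claim. For $9\le M\le15$, $\tau$ increases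 for $r\ge2$ by (16) (as $4\ge\sqrt M$), so $\tau\ge\frac14\ge\frac34g_*$. For $M\ge16$, $\tau\ge\sqrt{g_*}-g_*\ge g_*$. $\square$

### 9.1 Some vertex of degree $M$ in $Y$ is a nonsupport

Let $y$ be such a vertex. Then $\nu_y$ contains the shares $\frac12g_*g_x$, so $\sum_Y\nu\ge\sum_{x\sim y,\,x\in Y}\kappa_x$.

**Case $M\ge4$.** At least $M-1$ neighbors of $y$ lie in $Y$, so $\sum_Y\nu\ge\frac{M-1}{\sqrt{2M}}\ge\frac3{\sqrt8}\ge1.06$.

**Case $M=3$.** As $3\le d$, Lemma 6 shows that the neighbors of $y$ in $Y$ are supports, of degree 3, each with $\kappa\ge.0386+.4082=.4468$. If $y\not\sim z$, there are three of them, total $>1$. If $y\sim z$, the other neighbors are $u_1,u_2\in T$. Let $w_i$ be the core neighbor of $u_i$ other than $y$.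

* Some $w_i\in Y$. Then $g_{w_i}\ge\frac1{\sqrt3}$, and by D $\kappa_{u_i}\ge.1666+.0386+.4184\cdot1.1547>.68$; total $>.68+.44>1$.
* $w_1=w_2=z$. Then $\nu_y=\frac1{2\sqrt3}(\frac2{\sqrt3}+\gamma)=\frac13+.2886..\gamma$, and $E_{u_i}=.5302..+.4184..\gamma$ by (12) with $\Gamma=\frac1{\sqrt3}+\gamma$. If $\gamma\ge.2$, by D the total is at least $.893+1.125\gamma>1$. If $\gamma\le.2$, by T at $z$ it is at least $1.393-.875\gamma>1$.

### 9.2 All vertices of degree $M$ in $Y$ are supports

Let $\ell=\ell_y$ and let $k=M-\ell-[y\sim z]\ge1$ be the number of neighbors of $y$ in $Y$. Splitting $S_y$ in $E_y$ and moving the shares $\frac12g_*g_x$ into $\kappa_x$ we get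
$$\sum_Y\nu\ge\sum_{x\sim y,\,x\in Y}\kappa_x+O,\qquad O=\tfrac12\ell g_*+\tfrac12g_*\gamma[y\sim z]+\varphi_M\ell g_*(S_y-1)-\begin{cases}\varepsilon_\ell&\text{(by D)},\\ \gamma&\text{(by T at }z\text{, if }y\sim z),\end{cases}\tag{17}$$
where $S_y-1\ge\ell-1+kg_*+\gamma[y\sim z]$. Whenever we give one bound by D and one by T, the first increases and the second decreases with $\gamma$, so it is enough to check both at the value of $\gamma$ where we switch.

**Case $M\ge6$.** By D, Lemma 12, $k\ge M-\ell-1$ and $\varphi_M\ge\frac1{2M}$,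
$$\sum_Y\nu\ge J:=\frac{M-1}{\sqrt{2M}}-\frac{(\frac1{\sqrt2}-\frac12)\ell}{\sqrt M}-\varepsilon_\ell+\frac{\ell(\ell-1)}{2M^{3/2}},\qquad\tfrac1{\sqrt2}-\tfrac12<.20711 .$$

* $M=6$. For $\ell=1,2,3,4$ the value $J$ is at least $1.4433-.0846-.25>1.108$; $1.4433-.1692-.3334+.0680>1.008$; $1.4433-.2537-.375+.2041>1.018$; $1.4433-.3383-.4+.4082>1.113$.
* $M=7$. For $\ell=1,2,3,4$ it is at least $1.6035-.0783-.25>1.27$; $1.6035-.1566-.3334+.0539>1.16$; $1.6035-.2349-.375+.1619>1.15$; $1.6035-.3132-.4+.3239>1.21$.
* $M\ge8$, $\ell\le4$. $J\ge\frac{M-1}{\sqrt{2M}}-\frac{.8285}{\sqrt M}-.4$, which increases with $M$ and at $M=8$ is at least $1.75-.2930-.4>1$.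
* $\ell\ge5$, so $M\ge\ell+2\ge7$. Using $\ell\le M-2$ in the second term, $\ell(\ell-1)\ge20$ and $\varepsilon_\ell\le\frac12$,
$$J\ge\frac{\frac12M+\frac1{\sqrt2}-1}{\sqrt M}-\frac12+\frac{10}{M^{3/2}}\ge\frac{.5M-.293}{\sqrt M}-\frac12+\frac{10}{M^{3/2}} .$$
For $M=7,8,9,10$ this is about $1.252,\,1.253,\,1.273,\,1.305$, all above $1.2$; for $M\ge11$ already the first two terms exceed $1.06$.

**Case $M=5$.** Here $\kappa_x\ge g_*/\sqrt2\ge.3162$ and $\varphi_5g_*=.05278$.

If $y\not\sim z$, then $k=5-\ell$, and by D the total is: for $\ell=1$ at least $1.2648+.2236-.25>1$; for $\ell=2$ at least $.9486+.4472-.3334>1$; for $\ell=3$ at least $.6324+.6708-.375+.05278\cdot3\cdot2>1.2$, where we used only $S_y-1\ge2$.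

If $y\sim z$, then $k=4-\ell$.

* $\ell=1$: $.9486+O$ with $O\ge.0444+.2763\gamma$ (D) and $O\ge.2944-.7237\gamma$ (T). D for $\gamma\ge.2$, T otherwise: $>1.04$.
* $\ell=2$: $.6324+O$ with $O\ge.3138+.3291\gamma$ (D) and $O\ge.6472-.6709\gamma$ (T). D for $\gamma\ge.25$, T otherwise: $>1.02$.
* $\ell=3$: $.3162+O$ with $O\ge.6833+.3819\gamma$ (D) and $O\ge1.0583-.6181\gamma$ (T). D for $\gamma\ge.2$, T otherwise: $>1.07$.

**Case $M=4$.** Now $g_*=\frac12$. Nonsupports in $Y$ have degree 2 or 3, and $d\in\{3,4\}$, since $y$ is a support of degree 4. There are four subcases.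

*First, $\ell=1$ and $y\not\sim z$.* Then $k=3$ and by D the total is at least $\frac3{\sqrt8}+\frac14-\frac14>1$.

*Second, $\ell=1$ and $y\sim z$.* Then $k=2$, and $O\ge.0773+.3273\gamma$ (D), $O\ge.3273-.6727\gamma$ (T). Hence $O\ge.159$ (D for $\gamma\ge\frac14$, T otherwise). Each of the two neighbors $x\in Y$ of $y$ has $\kappa_x\ge.433$:

* Degree 2 is impossible. By Lemma 7 the other neighbor of $x$ would also have degree at least 4, so $y$ would be a neighbor of smallest degree 4, forcing $\ell_y=2$.
* Nonsupport of degree 3: $\kappa_x\ge\frac12\sqrt3\cdot\frac12\ge.4330$, by Lemma 12.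
* Support of degree 3 with other core neighbor in $Y$: by D $\kappa_x\ge.1443+.0386+.4184>.6$. With other core neighbor $z$: $\kappa_x\ge.3922+.4184\gamma$ (D) and $\kappa_x\ge.6422-.5816\gamma$ (T at $z$), so $\kappa_x\ge.49$ (D for $\gamma\ge\frac14$, T otherwise).
* Degree 4, $\ell_x=1$: at least two core neighbors lie in $Y$, so by D $\kappa_x\ge.125+.3273>.45$.
* Degree 4, $\ell_x=2$: by D $\kappa_x\ge.125+.3213+.4047\cdot\frac12>.6$.

The total is at least $.866+.159>1$.

*Third, $\ell=2$ and $y\not\sim z$.* Then $k=2$, $\varphi_4\ell g_*=.1547$, $S_y-1\ge2$, and by D the total is at least $\frac2{\sqrt8}+\frac12-\frac13+.1547\cdot2>1.1$.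

*Fourth, $\ell=2$ and $y\sim z$.* Then $k=1$; let $x\in Y$ be the neighbor. By (12),
$$\nu_y\ge.3213+.4047(g_x+\gamma)\ \text{(D)},\qquad\nu_y\ge.6547+.4047g_x-.5953..\gamma\ \text{(T at }z).$$

* $x\in N_0$, $d_x=2$, other neighbor $z$. Then $\nu_x=\frac1{2\sqrt2}(\frac12+\gamma)=.1767..+.3535..\gamma$, and $\nu_x+\nu_y\ge.784+.758\gamma$ (D), $\ge1.117-.242\gamma$ (T). D for $\gamma\ge.4$, T otherwise: $>1$.
* $x\in N_0$, $d_x=2$, other neighbor $x''\in Y$. By Lemma 7, $d_{x''}=4$, and as $d_y=4$ too, $\ell_{x''}=2$. By D $\nu_y,\nu_{x''}\ge.3213+.4047(.7071)>.607$, and $\nu_x\ge.353$: total $>1$.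
* $x\in N_0$, $d_x=3$. Then $\nu_y\ge.3213+.4047(.5773)>.554$. Besides $y$, $x$ has another neighbor $x''\in Y$, so $\nu_x\ge\frac12(.5773)(\frac12+\frac12)>.288$. By Lemma 6, $x''$ is a support, since a nonsupport in $Y$ has degree at most $3\le d$. By D $\nu_{x''}\ge.28$: if $d_{x''}=3$, it is at least $.0386+.4184(.5773)>.28$; if $d_{x''}=4$, $\ell_{x''}=1$, a further core neighbor lies in $Y$ and it is at least $.3273(1.077)>.35$; if $d_{x''}=4$, $\ell_{x''}=2$, it is more than $.5$. Total $>1.1$.
* $x\in T$, $d_x=3$, other core neighbor $z$. T at $z$ for both $x$ and $y$ gives $\nu_x+\nu_y\ge1.386-1.177\gamma$; D for both gives $\ge.8028+.8231\gamma$. T for $\gamma\le.25$, D otherwise: $>1$ (at $\gamma=.25$ the bounds are $1.09$ and $1.008$).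
* $x\in T$, $d_x=3$, other core neighbor in $Y$. D for both: $\ge.554+.457>1$.
* $x\in T$, $d_x=4$, $\ell_x=1$, $x\sim z$. The third core neighbor of $x$ is in $Y$, so $\Gamma_x\ge1+\gamma$. T at $z$ for both: $\ge1.434-1.268\gamma$; D for both: $\ge.851+.732\gamma$. T for $\gamma\le.3$, D otherwise: $>1$.
* $x\in T$, $d_x=4$, $\ell_x=1$, $x\not\sim z$. Then $\Gamma_x\ge\frac32$, and D for both gives $\ge.5236+.4909>1$.
* $x\in T$, $d_x=4$, $\ell_x=2$. Then $\Gamma_x\ge g_y=\frac12$, and D for both gives $\ge.5236+.5236>1$.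

**Case $M=3$.** This is where Lemma 8 is used. All degree-3 vertices of $Y$ are supports. A degree-2 vertex of $Y$ has a neighbor in $Y$, as $G[Y]$ is connected with at least two vertices. By Lemma 6 that neighbor does not have degree 2, so it has degree exactly 3; this contradicts Lemma 7. So every vertex of $Y$ is a support of degree 3 with exactly two core neighbors. Hence $G[Y]$ is connected with maximum degree at most 2, and some vertex of $Y$ is adjacent to $z$. If $G[Y]$ were a cycle, no vertex of $Y$ could be adjacent to $z$; so $G[Y]$ is a path, and exactly its two ends are adjacent to $z$. Put $V_1=Y\cup\bigcup_{u\in Y}L_u$ and $V_2=V\setminus(V_1\cup z)$. There are no edges between $V_1$ and $V_2$; $z$ has exactly two neighbors in $V_1$, both core vertices of degree 3; and $V_2$ contains at least two core neighbors of $z$, from another block of $H$ at $z$. This is excluded by Lemma 8, so the case $M=3$ of 9.2 does not occur.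

**End of the proof.** Each end block contributes at least 1. There are at least two end blocks, their sets $Y\subseteq N$ are disjoint, and all $\nu\ge0$ by Lemma 10. So $\sum_N\nu\ge2$, against (11). Together with Sections 7 and 8 this shows that no counterexample exists, which proves Theorem 2; by Section 4, Theorem 1 follows. $\blacksquare$
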